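\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Derivatives of the Riemann $\xi$-function\\ and the total distance of their zeros to the critical line}

\begin{abstract}
Let $N_m(\sigma,T)$ be the number of zeros $\beta_m+i\gamma_m$ of $\xi^{(m)}(s)$ with $\beta_m>\sigma$ and $0<\gamma_m<T$, and let $C(m)=\limsup_{T\to\infty}T^{-1}\int_{1/2}^1N_m(\sigma,T)\,d\sigma$. We prove unconditionally that $C(m+1)\le C(m)$ for every $m\ge 0$, as conjectured in \cite{RA}. The proof compares the logarithmic derivative of $\xi^{(m)}$ with the function obtained from it when the zeros to the right of a vertical line are reflected in that line. Littlewood's lemma, applied to the quotient, yields an identity in which the main term has a sign.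
\end{abstract}

\section{The question and the results}

Let
\[
\xi(s)=\frac s2(s-1)\pi^{-s/2}\,\Gamma\!\left(\frac s2\right)\zeta(s)
\]
be the Riemann $\xi$-function. It is an entire function of order $1$, real on the real axis, with $\xi(1-s)=\xi(s)$, and all its zeros lie in the open strip $0<\operatorname{Re}s<1$. For $m\ge0$ we write the zeros of the $m$-th derivative $\xi^{(m)}$ (with $\xi^{(0)}=\xi$) as $\rho_m=\beta_m+i\gamma_m$, and we let $N_m(\sigma,T)$ be the number of those with $\beta_m>\sigma$ and $0<\gamma_m<T$. Zeros are always counted with multiplicity. Put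
\[
C(m)=\limsup_{T\to\infty}\frac1T\int_{1/2}^1N_m(\sigma,T)\,d\sigma .
\]

To see what $C(m)$ measures, write $x_+=\max(x,0)$ and, for $\frac12\le\sigma\le1$,
\begin{equation}\label{D}
D_m(\sigma,T)=\int_\sigma^1N_m(x,T)\,dx=\sum_{0<\gamma_m<T}(\beta_m-\sigma)_+ .
\end{equation}
The second equality holds because all zeros satisfy $\beta_m<1$ (Lemma~\ref{partial}): among the $x\in[\sigma,1]$, a zero with $\beta_m>\sigma$ and $0<\gamma_m<T$ is counted by $N_m(x,T)$ exactly for $\sigma\le x<\beta_m$. So $D_m(\frac12,T)$ is the sum of the distances to the critical line of the zeros to its right up to height $T$, and $C(m)$ is the upper limit of this sum per unit of height.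

Selberg proved that
\begin{equation}\label{selberg}
\int_{1/2}^1N_0(\sigma,T)\,d\sigma\ll T\qquad(T\ge2),
\end{equation}
so $C(0)<\infty$. More generally, it is known that $\int_{1/2}^1N_m(\sigma,T)\,d\sigma\le e^{O(m)}T$ uniformly for $0\le m\le g(T)$, where $g(T)\to\infty$ as $T\to\infty$ and $g(T)=o(\log\log T)$. In particular, $C(m)<\infty$ for every $m$. The Riemann hypothesis for $\xi$ implies the same statement for each $\xi^{(m)}$, and then $C(m)=0$ for all $m$. The question is what can be said without it.

Which answer should one expect? Differentiation averages zeros: the zeros of the derivative of a polynomial lie in the convex hull of the zeros of the polynomial. For a quadratic the single zero of the derivative is the midpoint of the two zeros, and since $x\mapsto(x-\sigma)_+$ is convex, its distance beyond the line $\operatorname{Re}s=\sigma$ is at most the average of the two old ones. One therefore guesses that the total distance beyond a vertical line does not grow under differentiation. It is conjectured in \cite[Conjecture~1.6]{RA} that $C(m)$ is a decreasing function of $m$. We prove this unconditionally,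 with ``decreasing'' in the non-strict sense.

\begin{theorem}\label{main}
For every integer $m\ge0$ we have $C(m+1)\le C(m)$.
\end{theorem}

Nothing is asserted about strictness. The theorem follows from an inequality at each finite height.

\begin{theorem}\label{ineq}
There is an absolute constant $A_0$ such that, for all $m\ge0$, $T\ge2$ and $\frac12\le\sigma\le1$,
\[
D_{m+1}(\sigma,T)\le D_m(\sigma,T)+A_0(\log T+m+1).
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{main} from Theorem~\ref{ineq}]
Take $\sigma=\frac12$ and divide by $T$. For fixed $m$ the term $A_0(\log T+m+1)/T$ tends to $0$, and taking $\limsup_{T\to\infty}$ gives $C(m+1)\le C(m)$.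
\end{proof}

The explicit dependence on $m$ allows $m$ to grow with $T$.

\begin{corollary}\label{unif}
For $m\ge0$, $T\ge2$ and $\frac12\le\sigma\le1$,
\[
D_m(\sigma,T)\le D_0(\sigma,T)+A_0(m\log T+m^2).
\]
Hence $\int_{1/2}^1N_m(\sigma,T)\,d\sigma\ll T$ uniformly for $0\le m\le\sqrt T$, with an absolute implied constant.
\end{corollary}

\begin{proof}[Proof from Theorem~\ref{ineq}]
For $m=0$ the inequality is trivial. For $m\ge1$ sum the inequality of Theorem~\ref{ineq} over the indices $0,1,\dots,m-1$ and use $\sum_{j=0}^{m-1}(j+1)=\frac{m(m+1)}2\le m^2$. If $m\le\sqrt T$, then $m\log T+m^2\ll T$, and the case $\sigma=\frac12$ together with \eqref{selberg} gives the second claim.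
\end{proof}

Theorem~\ref{ineq} in turn is the inequality contained in an identity, Theorem~\ref{identity} below. All implied constants in this paper are absolute.

\section{The idea, and the identity}

\subsection*{A quadratic polynomial}
Let $f(w)=(w-a)(w+b)$ with $a,b>0$, write $w=u+it$, and consider the line $u=0$. The only zero of $f$ to its right is $a$. The zero of $f'$ is $\frac{a-b}2$. We want to see that $(\frac{a-b}2)_+\le a$ by a method that does not locate the zero of $f'$.

The zeros of $f$ are simple, so the zeros of $f'$ are the zeros of
\[
h(w)=\frac{f'(w)}{f(w)}=\frac1{w-a}+\frac1{w+b}.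
\]
Littlewood's lemma (Lemma~\ref{littlewood}) expresses the sum of the distances to a line of the zeros of a function to the right of it, minus the same sum for its poles, through the integral of the logarithm of its modulus along that line, up to contributions from the other sides of a rectangle. Applied to $h$ itself this shows no sign. On $u=0$ the real parts $-a/(a^2+t^2)$ and $b/(b^2+t^2)$ of the two terms compete, and $|h|$ may be large or small there. We need a function to compare $h$ with. It should be at least as large as $|h|$ in modulus on the line and free of zeros and poles to the right of it.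

Such a function results from moving the zero $a$ to its mirror image $-a$:
\[
k(w)=\frac1{w+a}+\frac1{w+b}.
\]
On $u=0$ we have $\frac1{it+a}=-\overline{\left(\frac1{it-a}\right)}$. So the reflection keeps the imaginary part of the term and reverses the sign of its real part, which was the negative one. Hence $\operatorname{Im}k=\operatorname{Im}h$ and $\operatorname{Re}k=\frac a{a^2+t^2}+\frac b{b^2+t^2}\ge|\operatorname{Re}h|$, so that $|h|\le|k|$ on the line. To the right of the line every term of $k$ is finite and has positive real part, so $k$ has neither zeros nor poles there. In closed form,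
\[
q(w)=\frac{h(w)}{k(w)}=\frac{2w-(a-b)}{2w+(a+b)}\cdot\frac{w+a}{w-a}.
\]
In $u>0$ this has a pole at the zero of $f$ and a zero at the zero of $f'$, if the latter lies there. The second factor has modulus $1$ on $u=0$. For $\alpha\ge0$ and $\beta>0$ we have
\[
\int_{-\infty}^\infty\log\frac{t^2+\alpha^2}{t^2+\beta^2}\,dt=2\pi(\alpha-\beta),
\]
since the $\alpha$-derivative of the left side is $2\pi$ for $\alpha>0$, both sides vanish for $\alpha=\beta$, and both are continuous at $\alpha=0$. With $\alpha=\frac{|a-b|}2$ and $\beta=\frac{a+b}2$ this gives
\[
\frac1{2\pi}\int_{-\infty}^\infty\log|q(it)|\,dt=\frac{|a-b|-(a+b)}4=-\frac{\min(a,b)}2 .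
\]
Since $(a-b)_+=a-\min(a,b)$, we have verified by hand that
\[
\Big(\frac{a-b}2\Big)_+-a=\frac1{2\pi}\int_{-\infty}^\infty\log|q(it)|\,dt-\frac a2 .
\]
On the left is the distance sum for $f'$ minus that for $f$. On the right is an integral that is $\le0$ because $|q|\le1$ on the line, together with a term that comes from infinity, where $q(w)=1+a/w+O(|w|^{-2})$. For $\xi^{(m)}$ we shall find the same integral, and the other sides of the rectangle will only contribute to an error term.

\subsection*{The identity for $\xi^{(m)}$}
Put $w=s-\frac12=u+it$ and
\[
g_m(w)=\xi^{(m)}\big(\tfrac12+w\big),\qquad h_m=\frac{g_m'}{g_m},\qquad\text{so that}\qquad g_{m+1}=g_m'=g_mh_m .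
\]
Zeros of $g_m$ are written $\omega=\rho_m-\frac12$, and their ordinates $\gamma=\operatorname{Im}\omega$. Sums over $\omega$ run over the zeros of $g_m$ with multiplicity, and $1/\omega$ is read as $0$ if $\omega=0$. For $0\le c<\frac12$ let
\[
\omega^*=\begin{cases}\omega&\text{if }\operatorname{Re}\omega\le c,\\[2pt] 2c-\overline\omega&\text{if }\operatorname{Re}\omega>c,\end{cases}
\qquad\qquad
k_{m,c}(w)=\sum_\omega\Big(\frac1{w-\omega^*}+\frac1\omega\Big).
\]
Thus the zeros to the right of the line $u=c$ are reflected in it. The summand contains $1/\omega$ and not $1/\omega^*$ so that $k_{m,c}$ and $h_m=\sum_\omega\big(\frac1{w-\omega}+\frac1\omega\big)$ differ only in the moved terms. This formula for $h_m$ and the convergence of both series are proved in Lemmas~\ref{partial} and~\ref{reflected}.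

\begin{theorem}\label{identity}
There is an absolute constant $A_0$ such that, for all $m\ge0$, $T\ge2$ and $0\le c<\frac12$,
\[
D_{m+1}(\tfrac12+c,T)=D_m(\tfrac12+c,T)-\frac1{2\pi}\int_0^T\log\left|\frac{k_{m,c}(c+it)}{h_m(c+it)}\right|dt+E,
\]
where $|E|\le A_0(\log T+m+1)$. The integrand is a locally integrable function of $t\in\mathbb R$, and it is $\ge0$ outside a discrete set.
\end{theorem}

Theorem~\ref{ineq} follows, with the same $A_0$: for $\frac12\le\sigma<1$ take $c=\sigma-\frac12$, and for $\sigma=1$ both $D_{m+1}$ and $D_m$ vanish.

The proof applies Littlewood's lemma to $q=h_m/k_{m,c}=g_{m+1}/(g_mk_{m,c})$. Since $k_{m,c}$ will turn out to have neither zeros nor poles in $u>c$, the zeros and poles of $q$ there are those of $g_{m+1}/g_m$, and the lemma produces the difference of the two distance sums.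

Compared with the quadratic there are three new points. The sums over zeros are infinite, and we must know that Hadamard's product contains no extra exponential factor (Section~\ref{sec:zeros}). There may be zeros on the line $u=c$ itself, and Littlewood's lemma must allow this. Finally, since we cut at height $T$, the argument of the quotient on the horizontal sides must be bounded. This is where the logarithm in the error arises.

\section{The zeros of $\xi^{(m)}$ and its logarithmic derivative}\label{sec:zeros}

We first need a partial fraction expansion of $h_m$ whose real part consists of terms with a definite sign to the right of the zeros. We recall Hadamard's theorem in the form used: if $g$ is an entire function of order $1$ with a zero of order $p\ge0$ at the origin, then $\sum_{\omega\ne0}|\omega|^{-2}<\infty$ over its zeros, and $g(w)=w^pe^{A+Bw}\prod_{\omega\ne0}(1-w/\omega)e^{w/\omega}$ for some constants $A$ and $B$.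

\begin{lemma}\label{partial}
For every $m\ge0$ all zeros of $g_m$ satisfy $|\operatorname{Re}\omega|<\frac12$. The zero set is nonempty and invariant, with multiplicity, under $\omega\mapsto-\omega$ and $\omega\mapsto\overline\omega$. Moreover $\sum_{\omega\ne0}|\omega|^{-2}<\infty$ and
\begin{equation}\label{hm}
h_m(w)=\sum_\omega\Big(\frac1{w-\omega}+\frac1\omega\Big),\qquad
\operatorname{Re}h_m(w)=\sum_\omega\frac{u-\operatorname{Re}\omega}{|w-\omega|^2},\qquad
\sum_{\omega\ne0}\operatorname{Re}\frac1\omega=0,
\end{equation}
all series being absolutely convergent, the first two off the zeros of $g_m$. In particular $\operatorname{Re}h_m(w)>0$ for $u\ge\frac12$.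
\end{lemma}

\begin{proof}
The function $\xi$ is not a polynomial, since $\Gamma(s/2)$ makes it grow faster than any power on the positive real axis. Differentiation does not change the order of an entire function. So $g_m$ is a transcendental entire function of order $1$. It is real on the real axis, and $\xi(1-s)=\xi(s)$ gives $g_m(-w)=(-1)^mg_m(w)$. Both symmetries of the zero set follow.

In Hadamard's product for $g_m$, replacing $w$ by $-w$ permutes the factors $(1-w/\omega)e^{w/\omega}$, by the invariance under $\omega\mapsto-\omega$. So the product over $\omega\ne0$ is even. Since $g_m(-w)=\pm g_m(w)$, the function $e^{-2Bw}$ is constant, and $B=0$. If $g_m$ had no zeros, it would be the constant $e^A$, which is impossible. Logarithmic differentiation gives the first formula in \eqref{hm}, with absolute convergence because $\frac1{w-\omega}+\frac1\omega=\frac w{\omega(w-\omega)}$ for $\omega\ne0$.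

We prove the remaining claims by induction on $m$. Suppose that $|\operatorname{Re}\omega|<\frac12$ for all zeros of $g_m$; for $m=0$ this is the fact recalled in Section~1. Then $|\operatorname{Re}(1/\omega)|=|\operatorname{Re}\omega|/|\omega|^2\le|\omega|^{-2}$ for $\omega\ne0$, so $\sum\operatorname{Re}(1/\omega)$ converges absolutely, and it vanishes by the symmetry $\omega\mapsto-\omega$. Taking real parts in the formula for $h_m$ gives the formula for $\operatorname{Re}h_m$. For $u\ge\frac12$ all its terms are positive, and there is at least one term, so $\operatorname{Re}h_m>0$. Hence $g_{m+1}=g_mh_m$ has no zeros in $u\ge\frac12$, and by symmetry none in $u\le-\frac12$. This is the induction hypothesis for $m+1$.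
\end{proof}

\begin{remark}
The symmetry $\omega\mapsto-\omega$ excluded the factor $e^{Bw}$. Such a factor can create zeros of the derivative to the right of all zeros of the function: for $0<\lambda<1$ the function $f(w)=e^{-\lambda w}(w+1)$ has no zero with $u>0$, but $f'(w)=e^{-\lambda w}(1-\lambda-\lambda w)$ has the zero $(1-\lambda)/\lambda>0$.
\end{remark}

Next we need bounds with an explicit dependence on $m$. For $h_0$ they come from the formula for $\xi$. To reach $h_m$ we use that $h_{m+1}$ and $h_m$ differ little to the right of the strip.

\begin{lemma}\label{bounds}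
Let $m\ge0$.
\begin{enumerate}
\item[(a)] For $u>\frac12$ we have
\[
\sum_\omega\frac1{|w-\omega|^2}\le\frac{\operatorname{Re}h_m(w)}{u-\frac12}
\qquad\text{and}\qquad
|h_m(w)-h_0(w)|\le\frac m{u-\frac12}.
\]
\item[(b)] For $u\ge2$ we have $|h_m(w)|\ll\log(2+|w|)+m$.
\item[(c)] For real $t$ we have $\displaystyle\sum_\omega\frac1{1+(t-\gamma)^2}\ll\log(2+|t|)+m+1$. In particular, at most $O(\log(2+|t|)+m+1)$ zeros satisfy $|\gamma-t|\le1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first inequality follows from \eqref{hm} and $u-\operatorname{Re}\omega\ge u-\frac12$. Taking the logarithmic derivative of $g_{m+1}=g_mh_m$ gives $h_{m+1}=h_m+h_m'/h_m$ in $u>\frac12$, where $h_m\ne0$. Since $h_m'(w)=-\sum_\omega(w-\omega)^{-2}$, the first inequality yields $|h_m'|\le|h_m|/(u-\frac12)$, so $|h_{m+1}-h_m|\le1/(u-\frac12)$. Summing this over the indices $0,\dots,m-1$ gives the second inequality.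

(b) With $s=\frac12+w$,
\[
h_0(w)=\frac1s+\frac1{s-1}-\frac12\log\pi+\frac12\frac{\Gamma'}\Gamma\Big(\frac s2\Big)+\frac{\zeta'}\zeta(s).
\]
For $u\ge2$ we have $\operatorname{Re}s\ge\frac52$, so $\zeta'/\zeta$ is bounded, and Stirling's formula $\frac{\Gamma'}\Gamma(z)=\log z+O(1/|z|)$ for $\operatorname{Re}z\ge1$ gives $|h_0(w)|\ll\log(2+|w|)$. Now use (a).

(c) Let $w=2+it$. By Lemma~\ref{partial}, $\frac32\le2-\operatorname{Re}\omega\le\frac52$, hence
\[
\frac{2-\operatorname{Re}\omega}{|w-\omega|^2}\ge\frac{3/2}{\frac{25}4+(t-\gamma)^2}\ge\frac{3/2}{\frac{25}4\big(1+(t-\gamma)^2\big)} .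
\]
So the sum in (c) is at most $\frac{25}6\operatorname{Re}h_m(2+it)$, and (b) gives the bound. Each zero with $|\gamma-t|\le1$ contributes at least $\frac12$ to the sum.
\end{proof}

\begin{lemma}\label{argument}
Let $T\ge1$ and suppose that no zero of $g_m$ has ordinate $\pm T$. Then, for $0\le u\le\frac52$, the change of $\arg g_m$ along the segment from $\frac52\pm iT$ to $u\pm iT$ is $\ll\log(T+2)+m+1$.
\end{lemma}

\begin{proof}
By conjugation we may take the sign $+$. Let $w_1=\frac52+iT$. The change is $\operatorname{Im}\int h_m(w)\,dw$ along the segment, whose length is at most $\frac52$. By \eqref{hm},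
\[
h_m(w)=h_m(w_1)+\sum_\omega\Big(\frac1{w-\omega}-\frac1{w_1-\omega}\Big),
\]
where the series converges uniformly on the segment, so that we may integrate term by term. We bound the contributions separately.

By Lemma~\ref{bounds}(b) the constant $h_m(w_1)$ contributes $\ll\log(T+2)+m+1$.

Consider a zero with $|\gamma-T|\le1$. The integral of $1/(w-\omega)$ contributes the change of $\arg(w-\omega)$, which is at most $\pi$ in absolute value along a horizontal segment not containing $\omega$. Since $|w_1-\omega|\ge\frac52-\frac12=2$, the term $-1/(w_1-\omega)$ contributes at most $\frac54$. By Lemma~\ref{bounds}(c) there are $O(\log(T+2)+m+1)$ such zeros.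

If $|\gamma-T|>1$, then on the segment
\[
\Big|\frac1{w-\omega}-\frac1{w_1-\omega}\Big|=\frac{|w_1-w|}{|w-\omega|\,|w_1-\omega|}\le\frac{5/2}{(T-\gamma)^2}\le\frac5{1+(T-\gamma)^2}.
\]
By Lemma~\ref{bounds}(c) the sum of these bounds is $\ll\log(T+2)+m+1$, and multiplying by the length of the segment does not change the order.
\end{proof}

\section{The reflected logarithmic derivative}

Fix $m\ge0$ and $0\le c<\frac12$, and write $h=h_m$ and $k=k_{m,c}$. The next lemma contains what the quadratic example showed: $k$ has no zeros or poles to the right of the line, and it dominates $h$ on the line. Part (c) says that $k/h$ tends to $1$ far to the right. It replaces the expansion $q=1+a/w+\cdots$ of the example.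

\begin{lemma}\label{reflected}
\begin{enumerate}
\item[(a)] The series for $k$ converges absolutely and locally uniformly off the points $\omega^*$. The function $k$ is meromorphic in $\mathbb C$, with poles exactly at the points $\omega^*$, and $\overline{k(\overline w)}=k(w)$. In $u>c$ it is analytic, and
\[
\operatorname{Re}k(w)=\sum_\omega\frac{u-\operatorname{Re}\omega^*}{|w-\omega^*|^2}>0 .
\]
\item[(b)] On the line $u=c$, off the zeros of $g_m$,
\[
\operatorname{Im}k=\operatorname{Im}h,\qquad
\operatorname{Re}k=\sum_\omega\Big|\operatorname{Re}\frac1{w-\omega}\Big|\ge|\operatorname{Re}h| .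
\]
Hence $|k|\ge|h|$ there.
\item[(c)] For $u>\frac12$ we have $\displaystyle\Big|\frac{k(w)}{h(w)}-1\Big|\le\frac1{u-\frac12}$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\operatorname{Re}\omega>c$, then $\operatorname{Im}\omega^*=\operatorname{Im}\omega$ and $\operatorname{Re}\omega^*=2c-\operatorname{Re}\omega<c$. In all cases
\begin{equation}\label{shift}
|\omega^*-\omega|=2(\operatorname{Re}\omega-c)_+\le1,
\end{equation}
because $\operatorname{Re}\omega<\frac12$ and $c\ge0$. In particular, the points $\omega^*$ do not accumulate.

(a) If $|w|\le R$ and $|\omega|\ge2R+2$, then $|w-\omega|\ge\frac12|\omega|$ and $|w-\omega^*|\ge|\omega|-1-R\ge\frac12|\omega|$, so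
\[
\Big|\frac1{w-\omega^*}-\frac1{w-\omega}\Big|=\frac{|\omega^*-\omega|}{|w-\omega|\,|w-\omega^*|}\le\frac4{|\omega|^2}.
\]
Together with $\big|\frac1{w-\omega}+\frac1\omega\big|=\frac{|w|}{|\omega||w-\omega|}\le2R|\omega|^{-2}$ and $\sum_{\omega\ne0}|\omega|^{-2}<\infty$ this proves the claim on convergence. So $k$ is meromorphic. Its residue at a point $\omega^*$ is the number of zeros, with multiplicity, that are mapped to this point; it is a positive integer, so no pole cancels. The map $\omega\mapsto\omega^*$ commutes with conjugation, which gives the symmetry of $k$. All $\omega^*$ lie in $u\le c$, so $k$ is analytic in $u>c$. Taking real parts and using $\sum\operatorname{Re}(1/\omega)=0$ from \eqref{hm}, we obtain the formula for $\operatorname{Re}k$. Its terms are positive for $u>c$, and there is at least one.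

(b) The points $\omega^*$ on the line $u=c$ are the zeros of $g_m$ with real part $c$, since the reflected zeros go to $u<c$. So $h$ and $k$ are both finite on the line off the zeros of $g_m$. Let $w$ be a point of the line that is not a zero of $g_m$. If $\operatorname{Re}\omega>c$, then $w-\omega^*=-\overline{(w-\omega)}$, hence $\frac1{w-\omega^*}=-\overline{\frac1{w-\omega}}$, which has the same imaginary part as $\frac1{w-\omega}$ and the opposite real part. Thus $\operatorname{Im}k=\operatorname{Im}h$. Moreover $\operatorname{Re}\frac1{w-\omega}=\frac{c-\operatorname{Re}\omega}{|w-\omega|^2}$ is negative exactly for the reflected zeros, so the real part of $\frac1{w-\omega^*}$ is $\big|\operatorname{Re}\frac1{w-\omega}\big|$ for every $\omega$. Since $\sum\operatorname{Re}(1/\omega)=0$, the formula for $\operatorname{Re}k$ follows. It dominates $|\operatorname{Re}h|=\big|\sum_\omega\operatorname{Re}\frac1{w-\omega}\big|$.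

(c) Let $u>\frac12$ and $\operatorname{Re}\omega>c$. Then $u-c>0$ and
\[
u-\operatorname{Re}\omega^*=(u-c)+(\operatorname{Re}\omega-c)\ge\big|(u-c)-(\operatorname{Re}\omega-c)\big|=|u-\operatorname{Re}\omega|,
\]
so $|w-\omega^*|\ge|w-\omega|$. By \eqref{shift} and Lemma~\ref{bounds}(a),
\[
|k(w)-h(w)|\le\sum_{\operatorname{Re}\omega>c}\frac{|\omega^*-\omega|}{|w-\omega|\,|w-\omega^*|}\le\sum_\omega\frac1{|w-\omega|^2}\le\frac{|h(w)|}{u-\frac12},
\]
and $h(w)\ne0$ by Lemma~\ref{partial}.
\end{proof}

\section{Littlewood's lemma and the proof of the identity}

Littlewood's lemma is the argument principle integrated over the position of the left side of a rectangle. We need a version that allows zeros and poles on the left side in its extreme position, so we prove it.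

\begin{lemma}\label{littlewood}
Let $c<U$ and $T>0$ be real. Let $q$ be meromorphic in a neighborhood of the closed rectangle $\mathcal R:\ c\le u\le U,\ |t|\le T$, without zeros or poles on the closed sides $t=\pm T$ and $u=U$. Let $\arg q$ be a continuous branch along these three sides. For $c\le x\le U$ let $J(x)=\int_{-T}^T\log|q(x+it)|\,dt$, and let $\nu(x)$ be the number of zeros minus the number of poles of $q$ in $x<u<U$, $|t|<T$, with multiplicity. Then
\[
2\pi\int_c^U\nu(x)\,dx=J(c)-J(U)+\int_c^U\big[\arg q(x+iT)-\arg q(x-iT)\big]\,dx .
\]
\end{lemma}

\begin{proof}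
Let $x_j+it_j$ be the finitely many zeros and poles of $q$ in $\mathcal R$; then $|t_j|<T$.

\emph{$J$ is finite and continuous on $[c,U]$.} Write $q=Rr$, where $R$ is the rational function with exactly these zeros and poles, and $r$ is analytic and zero-free in a neighborhood of $\mathcal R$. The contribution of $r$ to $J$ is continuous. The contribution of $R$ is a sum of terms $\pm\int_{-T}^T\log|x-x_j+i(t-t_j)|\,dt$, up to an additive constant. For $x\in[c,U]$ the integrand is at least $\log|t-t_j|$ and is bounded above, so its absolute value is at most the integrable function $\big|\log|t-t_j|\big|$ plus a constant independent of $x$. So each term is continuous by dominated convergence.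

\emph{The derivative of $J$.} Let $x\in(c,U)$ be different from all $x_j$. Near $x$ we may differentiate under the integral sign, so $J$ is continuously differentiable there and $J'(x)=\int_{-T}^T\operatorname{Re}\frac{q'}q(x+it)\,dt$. Since $\frac{d}{dt}\arg q(x+it)=\operatorname{Re}\frac{q'}q(x+it)$, this is the change of the argument along the segment from $x-iT$ to $x+iT$. The argument principle for the rectangle with vertices $x\pm iT$, $U\pm iT$, traversed counterclockwise, gives
\[
\begin{aligned}
2\pi\nu(x)&=[\arg q(U-iT)-\arg q(x-iT)]+[\arg q(U+iT)-\arg q(U-iT)]\\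
&\quad+[\arg q(x+iT)-\arg q(U+iT)]-J'(x)\\
&=\arg q(x+iT)-\arg q(x-iT)-J'(x).
\end{aligned}
\]
By this formula $J'$ is bounded off the finite set $\{x_j\}$. Since $J$ is continuous on $[c,U]$, we have $\int_c^UJ'(x)\,dx=J(U)-J(c)$, and integrating the formula over $[c,U]$ proves the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{identity}]
Fix $m\ge0$ and $0\le c<\frac12$, write $h=h_m$ and $k=k_{m,c}$, and put
\[
q=\frac hk=\frac{g_{m+1}}{g_m\,k}.
\]
This is a meromorphic function on $\mathbb C$, not identically zero, with $\overline{q(\overline w)}=q(w)$. By Lemma~\ref{reflected}(a), $k$ has neither zeros nor poles in $u>c$. So in $u>c$ the zeros minus the poles of $q$ are the zeros of $g_{m+1}$ minus the zeros of $g_m$, with multiplicity. By Lemma~\ref{reflected}(b), $|q|\le1$ on the line $u=c$ outside a discrete set. So $q$ has no poles on this line. The function $\log|q(c+it)|$ of $t$ has only isolated logarithmic singularities, hence is locally integrable, and it is $\le0$ outside a discrete set. Since $\log|k/h|=-\log|q|$, this proves the last sentence of the theorem.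

Far to the right $q$ is close to $1$. For $u\ge\frac52$, Lemma~\ref{reflected}(c) gives $|1/q-1|\le\frac1{u-1/2}\le\frac12$. Since $|\log(1+z)|\le\frac{|z|}{1-|z|}\le2|z|$ for $|z|\le\frac12$, we obtain
\begin{equation}\label{far}
|\log q(w)|\le\frac2{u-\frac12}\qquad(u\ge\tfrac52),
\end{equation}
with the principal branch of the logarithm. In particular, $q$ has neither zeros nor poles in $u\ge\frac52$.

\medskip\noindent\emph{Admissible heights.} Call $T\ge1$ admissible if no zero of $g_m$ or $g_{m+1}$ has ordinate $\pm T$. This excludes a discrete set of $T$. Let $T$ be admissible, $U=T+3$, and let $\mathcal R$ be the rectangle $c\le u\le U$, $|t|\le T$. We check the hypotheses of Lemma~\ref{littlewood}. On the side $u=U$ there are no zeros or poles of $q$ by \eqref{far}. On the horizontal sides with $u>c$ there are none, since every zero or pole of $q$ in $u>c$ is a zero of $g_{m+1}$ or of $g_m$. At $c\pm iT$ the function $h=g_{m+1}/g_m$ is finite and nonzero, $k$ is finite because its poles have the ordinates of zeros of $g_m$, and $|k|\ge|h|>0$ by Lemma~\ref{reflected}(b). So $q$ has no zero or pole there either.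

Let $\arg q$ be the principal argument on $u=U$ and on the parts of the horizontal sides with $u\ge\frac52$, where it is continuous by \eqref{far}, and continue it to the left along the horizontal sides. We evaluate the terms of the formula in Lemma~\ref{littlewood}.

\medskip\noindent\emph{The zeros.} All zeros of $g_m$ and $g_{m+1}$ have real part $<\frac12<U$. A zero of $g_{m+1}$ or $g_m$ with real part $x_0>c$ and ordinate in $(-T,T)$ contributes $x_0-c$ or $-(x_0-c)$, respectively, to $\int_c^U\nu(x)\,dx$. By the symmetry under conjugation,
\[
\int_c^U\nu(x)\,dx=2D_{m+1}(\tfrac12+c,T)+r_{m+1}-2D_m(\tfrac12+c,T)-r_m,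
\]
where $r_j$ is the sum of $(\operatorname{Re}\omega-c)_+$ over the real zeros of $g_j$. By Lemma~\ref{bounds}(c) with $t=0$ there are $O(j+1)$ real zeros, so $0\le r_j\ll j+1$.

\medskip\noindent\emph{The right side.} By \eqref{far}, $|J(U)|\le2T\cdot\frac2{U-1/2}=\frac{4T}{T+5/2}\le4$.

\medskip\noindent\emph{The horizontal sides, $u\ge\frac52$.} By \eqref{far}, $|\arg q|\le\frac2{u-1/2}$. Each side contributes at most $\int_{5/2}^{T+3}\frac{2\,du}{u-1/2}\ll\log(T+2)$.

\medskip\noindent\emph{The horizontal sides, $c<u\le\frac52$.} By \eqref{far}, $|\arg q(\frac52\pm iT)|\le1$. Between $\frac52\pm iT$ and $u\pm iT$ the change of $\arg q$ is the change of $\arg g_{m+1}$, minus that of $\arg g_m$, minus that of $\arg k$. The first two are $\ll\log(T+2)+m+1$ by Lemma~\ref{argument}. The third is less than $\pi$ in absolute value, because $\operatorname{Re}k>0$ in $u>c$. So $\arg q\ll\log(T+2)+m+1$ on these parts. Their lengths are at most $\frac52$, so the contribution is of the same order.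

\medskip\noindent\emph{The left side.} Since $|q(\overline w)|=|q(w)|$, we have $J(c)=2\int_0^T\log|q(c+it)|\,dt$.

\medskip
Inserting all this into Lemma~\ref{littlewood} and dividing by $4\pi$, we obtain, for admissible $T\ge1$,
\begin{equation}\label{adm}
D_{m+1}(\tfrac12+c,T)-D_m(\tfrac12+c,T)=\frac1{2\pi}\int_0^T\log|q(c+it)|\,dt+O\big(\log(T+2)+m+1\big).
\end{equation}

\medskip\noindent\emph{All heights.} Let $T\ge2$ be arbitrary, and let $T'\uparrow T$ through admissible values in $[1,T)$. As a function of $T$, each $D_j(\frac12+c,T)$ is left-continuous, since it is a sum over the zeros with $0<\gamma_j<T$, of which there are finitely many. The integral in \eqref{adm} is continuous in $T$ by local integrability. So \eqref{adm} holds for all $T\ge2$ with the same constant. Finally $T+2\le T^2$ for $T\ge2$, so $\log(T+2)\le2\log T$. Since $\log|q|=-\log|k/h|$, this is the asserted formula.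
\end{proof}

\begin{remark}
If all zeros of $\xi^{(m)}$ lie on the critical line and $c=0$, then no zero is reflected and $k_{m,0}=h_m$, so the integral in Theorem~\ref{identity} vanishes. In that case \eqref{hm} gives $\operatorname{Re}h_m>0$ for $u>0$, so all zeros of $\xi^{(m+1)}$ lie on the critical line as well, and $D_m(\frac12,T)=D_{m+1}(\frac12,T)=0$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{RA} ``Research Article'', \url{https://sites.math.rutgers.edu/~am2365/Zeros_Forum.pdf}.
\end{thebibliography}

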